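# Toeplitz plus compact on the unit ball: testing with inner functions

## A diagonal matrix that fools every finite Blaschke product

Work on the Hardy space $H^2(\mathbb D)$ of the disc, with orthonormal basis $e_n=z^n$, $n\ge 0$, and let $S$ be multiplication by $z$. A Toeplitz operator $T_f$ has the matrix $\langle T_fe_j,e_i\rangle=\hat f(i-j)$, which is constant along diagonals. Passing from $X$ to $S^*XS$ moves the matrix one step along its diagonals, because $\langle S^*XSe_j,e_i\rangle=\langle Xe_{j+1},e_{i+1}\rangle$. So $S^*T_fS=T_f$, and if $X=T_f+K$ with $K$ compact, then $S^*XS-X=S^*KS-K$ is compact. Can we go back?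

Take the diagonal operator
$$De_n=x_ne_n,\qquad x_n=\cos(\log(n+1)).$$
Then $S^*DS-D$ is diagonal with entries $x_{n+1}-x_n$, and $|x_{n+1}-x_n|\le\log\frac{n+2}{n+1}\le\frac1{n+1}\to0$. So $S^*DS-D$ is compact. But $D$ is not of the form $T_f+K$. Indeed $\langle T_fe_n,e_n\rangle=\hat f(0)$ for all $n$ and $\langle Ke_n,e_n\rangle\to0$, so $x_n$ would have to converge, while $x_n$ comes close to $1$ and to $-1$ infinitely often (take $n=\lfloor e^{\pi k}\rfloor$). Testing with $z$ alone is not enough.

Let us test with more functions. If $\varphi$ is an inner function on $\mathbb D$ (bounded, holomorphic, of modulus $1$ a.e. on the circle) and $M_\varphi$ is multiplication by $\varphi$ on $H^2(\mathbb D)$, then $M_\varphi^*M_\varphi=1$, so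
$$M_\varphi^*DM_\varphi-D=M_\varphi^*(DM_\varphi-M_\varphi D).$$
For $\varphi=z^k$ we have $(DS^k-S^kD)e_n=(x_{n+k}-x_n)e_{n+k}$ with $x_{n+k}-x_n\to0$ as $n\to\infty$. So $DS^k-S^kD$ is compact, of norm at most $2$. A finite Blaschke product $\varphi=\sum_k a_kz^k$ is holomorphic near $\overline{\mathbb D}$, so $\sum|a_k|<\infty$ and
$$DM_\varphi-M_\varphi D=\sum_ka_k(DS^k-S^kD)$$
converges in norm to a compact operator. Thus $D$ passes the test for every finite Blaschke product, and still it is not Toeplitz plus compact.

So one must test with rougher inner functions. A theorem of J. Xia, answering a question of R. Douglas, says that testing with all of them is enough: $X\in B(H^2(\mathbb D))$ has the form $T_f+K$ with $f\in L^\infty(\partial\mathbb D)$ and $K$ compact if and only if $T_\theta^*XT_\theta-X$ is compact for every inner function $\theta$. The problem of these notes, taken from "K-Contractions, And Perturbations Of Toeplitz Operators" (https://www.math.uni-sb.de/ag/eschmeier/lehre/examen/SchilloDr.pdf), is whether the corresponding statement holds on the unit ball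 of $\mathbb C^d$ for every $d\ge2$. It does. We shall also see how much of the test family is needed.

## Toeplitz operators and inner functions on the sphere

Let $\mathbb B_d\subset\mathbb C^d$ be the open unit ball and $\sigma$ the normalized surface measure on $\partial\mathbb B_d$. All Hilbert spaces are separable, $m$ is normalized Lebesgue measure on the circle $\mathbb T$, and WOT, SOT denote the weak and strong operator topologies.

**Definition (Hardy space, Toeplitz operator).** $H^2(\mathbb B_d)$ is the space of holomorphic $h$ on $\mathbb B_d$ with $\sup_{r<1}\int|h(r\zeta)|^2d\sigma(\zeta)<\infty$. Via radial boundary values it is a closed subspace of $L^2(\sigma)$. With $P$ the orthogonal projection of $L^2(\sigma)$ onto $H^2(\mathbb B_d)$ and $f\in L^\infty(\sigma)$, put $T_fh=P(fh)$.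

We recall that $h_r(z)=h(rz)$ converges to $h$ in $L^2(\sigma)$ as $r\to1$, that $h(0)=\int h\,d\sigma$, and that point evaluations are continuous: $|h(z)|\le c_z\|h\|$. Hence an $L^2(\sigma)$-limit of functions in $H^2(\mathbb B_d)$ lies in $H^2(\mathbb B_d)$, and its holomorphic extension is the pointwise limit on $\mathbb B_d$. We identify a bounded holomorphic function with its boundary function.

*Example.* Let $d=2$. The monomials are orthogonal with $\|z^\alpha\|^2=\frac{\alpha_1!\,\alpha_2!}{(|\alpha|+1)!}$. For $f=|z_1|^2$ we have $\langle fz^\alpha,z^\beta\rangle=\langle z_1z^\alpha,z_1z^\beta\rangle$, so $T_f$ is diagonal in this basis with eigenvalues $\frac{\|z_1z^\alpha\|^2}{\|z^\alpha\|^2}=\frac{\alpha_1+1}{|\alpha|+2}$. These vary with $\alpha$, so a Toeplitz operator on the ball is not visible as a constant-diagonal matrix.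

**Definition (inner function).** An inner function on $\mathbb B_d$ is a bounded holomorphic function $\theta$ on $\mathbb B_d$ whose radial boundary values satisfy $|\theta|=1$ $\sigma$-a.e. Unimodular constants are allowed; they pass every test trivially.

*Example.* On $\mathbb D$ the powers $z^k$ are inner. For $d\ge2$ a homogeneous polynomial $p$ of degree $n\ge1$ is never inner: restricted to a two-dimensional subspace it is zero or a product of $n$ linear forms in two variables, so it vanishes at a point of the sphere, and $|p|<1$ on a neighborhood of that point. So nothing as simple as the powers of $z$ is available. That nonconstant inner functions on $\mathbb B_d$ exist at all is a theorem of Aleksandrov (Mat. Sb. 118 (1982)) and Løw (Invent. Math. 67 (1982)). It is the only deep input below.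

If $\varphi$ is bounded holomorphic, then $T_\varphi$ is multiplication by $\varphi$, such operators commute with each other, and
$$\langle T_\varphi^*T_fT_\varphi h,k\rangle=\langle f\varphi h,\varphi k\rangle=\int f|\varphi|^2h\bar k\,d\sigma,\qquad\text{i.e.}\qquad T_\varphi^*T_fT_\varphi=T_{|\varphi|^2f}.\tag{1}$$
For inner $\eta$ this gives $T_\eta^*T_fT_\eta=T_f$, so $T_\eta^*(T_f+K)T_\eta-(T_f+K)=T_\eta^*KT_\eta-K$ is compact whenever $K$ is. This is the easy half of the next two theorems.

**Theorem 1.** Let $d\ge1$ and $X\in B(H^2(\mathbb B_d))$. Then $X=T_f+K$ with $f\in L^\infty(\sigma)$ and $K$ compact if and only if $T_\theta^*XT_\theta-X$ is compact for every inner $\theta$. Moreover $f$ and $K$ are unique, and $\|f\|_\infty\le\|X\|_e:=\inf\{\|X+L\|:L\text{ compact}\}$.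

So the answer to the problem is yes for every $d\ge2$; for $d=1$ we get another proof of Xia's theorem. To say which tests suffice, write $W^*(\mathcal A)$ for the von Neumann algebra generated by a set $\mathcal A$ of operators, that is, $(\mathcal A\cup\mathcal A^*)''$ (double commutant). $L^\infty(\sigma)$ acts on $L^2(\sigma)$ by multiplication operators and is maximal abelian: it equals its own commutant.

*Example.* On $L^2(\mathbb T)$, $M_z$ generates $L^\infty(\mathbb T)$. But $M_{z^2}$ does not, since it commutes with the map $h(z)\mapsto h(-z)$, which does not commute with $M_z$.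

**Theorem 3 (smaller test family).** Let $\theta$ be a nonconstant inner function on $\mathbb B_d$ and let $\mathcal C$ be a set of inner functions such that $\{M_\psi:\psi\in\mathcal C\}$ generates $L^\infty(\sigma)$ as a von Neumann algebra on $L^2(\sigma)$. Such $\mathcal C$ exist, even countable ones. Then $X=T_f+K$ as in Theorem 1 if and only if $T_\eta^*XT_\eta-X$ is compact for all
$$\eta\in\{\varphi\circ\theta:\varphi\text{ inner on }\mathbb D\}\cup\mathcal C.$$

**Theorem 4 (no countable family suffices).** Let $\mathcal C$ be a countable (or sup-norm separable) set of inner functions on $\mathbb B_d$, $d\ge1$. There is $X\ge0$ such that $XT_\psi-T_\psi X$ and $T_\psi^*XT_\psi-X$ are compact for all $\psi\in\mathcal C$, but $X$ is not of the form $T_f+K$.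

The opening example is an instance of Theorem 4 for $d=1$: the finite Blaschke products form a sup-norm separable set, being a subset of $C(\mathbb T)$, and $1+D\ge0$ does what is asked, because $1=T_1$.

The engine is a theorem on the vector-valued Hardy space $H=H^2(\mathbb D;E)$ of functions $h=\sum_{n\ge0}z^ne_n$ with $e_n\in E$ and $\|h\|^2=\sum\|e_n\|^2<\infty$, regarded as a closed subspace of $L^2(\mathbb T;E)$. For $\varphi\in H^\infty(\mathbb D)$ let $M_\varphi$ be multiplication by $\varphi$ on $H$.

**Theorem 2.** Let $E$ be a separable Hilbert space, $H=H^2(\mathbb D;E)$, $S=M_z$. For $X\in B(H)$ the following are equivalent: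

1. $M_\varphi^*XM_\varphi-X$ is compact for every inner function $\varphi$ on $\mathbb D$;
2. $X=Y+K$ with $S^*YS=Y$ and $K$ compact.

An isometry $V$ on a Hilbert space $G$ is called pure if $\bigcap_nV^nG=0$. The Wold decomposition says that then $G=\bigoplus_{n\ge0}V^nE$ with $E=\ker V^*$, so that $\sum z^ne_n\mapsto\sum V^ne_n$ is a unitary from $H^2(\mathbb D;E)$ onto $G$ carrying $S$ to $V$. In this sense Theorem 2 is a statement about arbitrary pure isometries. *Example:* for $V=M_{z^2}$ on $H^2(\mathbb D)$ we get $E=\operatorname{span}\{1,z\}$, and $S$ on $H^2(\mathbb D;\mathbb C^2)$ becomes multiplication by $z^2$.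

The plan is this: a nonconstant inner $\theta$ makes $T_\theta$ a pure isometry, Theorem 2 splits $X$ with respect to it, and a separate argument with $\mathcal C$ shows that the noncompact part is Toeplitz on the ball.

## Facts about weak limits and multiplication operators

We use the following standard facts for operators on a separable Hilbert space.

* **(A1)** If $K$ is compact, $v_n\to0$ weakly and $(w_n)$ is bounded, then $Kv_n\to0$ in norm and $\langle Kv_n,w_n\rangle\to0$. Conversely, an operator that maps weakly null sequences to norm null sequences is compact.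
* **(A2)** A bounded sequence of operators has a WOT-convergent subsequence. If $A_n\to A$ in WOT, then $\|A\|\le\liminf\|A_n\|$, and $B^*A_nC\to B^*AC$ in WOT for fixed $B,C$.
* **(A3)** A bounded SOT-convergent sequence converges uniformly on norm-compact sets of vectors (use a finite net).
* **(A4)** The space of compact operators is norm separable.

Two facts on bounded sequences of symbols will be used all the time.

**(F1)** If $(\varphi_n)$ is bounded in $H^\infty(\mathbb D)$ and $\varphi_n\to\varphi$ pointwise on $\mathbb D$, then $M_{\varphi_n}\to M_\varphi$ in WOT on $H$. Let $k_w(z)=(1-\bar wz)^{-1}$, so that $\langle h,k_we\rangle=\langle h(w),e\rangle$. The vectors $k_we$ ($w\in\mathbb D$, $e\in E$) are total, since a function orthogonal to all of them vanishes. Now $\langle\varphi_nh,k_we\rangle=\varphi_n(w)\langle h(w),e\rangle\to\langle\varphi h,k_we\rangle$, and $(\varphi_nh)$ is bounded, so $\varphi_nh\to\varphi h$ weakly. In particular $S^n\to0$ in WOT, though every $S^n$ is isometric.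

**(F2)** If $(\varphi_n)$ is bounded in $L^\infty$ of a finite measure space and $\varphi_n\to\varphi$ in $L^2$, then multiplication by $\varphi_n$ converges to multiplication by $\varphi$ in SOT on (vector-valued) $L^2$. Indeed $\int|\varphi_n-\varphi|^2\|h\|^2\to0$: every subsequence has a further subsequence along which $\varphi_n\to\varphi$ a.e., and dominated convergence applies. Consequently, for $\varphi_n,\varphi\in H^\infty(\mathbb D)$ we get $M_{\varphi_n}\to M_\varphi$ in SOT on $H$, and also $M_{\varphi_n}^*\to M_\varphi^*$ in SOT, because $M_\varphi^*h$ is the projection of $\bar\varphi h$ onto $H$. The same holds for $T_{\varphi_n}$ on $H^2(\mathbb B_d)$.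

## From shift-invariance to invariance under all inner functions

Here we prove (2)⇒(1) in Theorem 2. The aim is to show that $S^*YS=Y$ forces $M_\varphi^*YM_\varphi=Y$ for every inner $\varphi$. To do this, extend $Y$ to all of $L^2(\mathbb T;E)$.

On the dense subspace $\bigcup_n\bar z^nH$ of $L^2(\mathbb T;E)$ put $B(\bar z^nh,\bar z^nk)=\langle Yh,k\rangle$. If the same pair is also $(\bar z^lh',\bar z^lk')$ with $l\ge n$, then $h'=S^{l-n}h$, $k'=S^{l-n}k$, and $\langle Yh',k'\rangle=\langle Yh,k\rangle$ by $S^*YS=Y$. So $B$ is a well-defined sesquilinear form, bounded by $\|Y\|$, and there is $\hat Y\in B(L^2(\mathbb T;E))$ with $\langle\hat Yx,y\rangle=B(x,y)$ for $x,y$ in this subspace. With $x=\bar z^nh$, $y=\bar z^nk$,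
$$\langle\hat Yzx,zy\rangle=B(\bar z^n(zh),\bar z^n(zk))=\langle YSh,Sk\rangle=\langle Yh,k\rangle=\langle\hat Yx,y\rangle.$$
Multiplication by $z$ is unitary on $L^2(\mathbb T;E)$, so $\hat Y$ commutes with it and with its adjoint, hence with multiplication by trigonometric polynomials. The Fejér means of $\varphi\in L^\infty(\mathbb T)$ are bounded and converge to $\varphi$ in $L^2$, so by (F2) $\hat Y$ commutes with multiplication by every $\varphi\in L^\infty(\mathbb T)$. For $\varphi$ inner and $h,k\in H$,
$$\langle Y\varphi h,\varphi k\rangle=\langle\hat Y\varphi h,\varphi k\rangle=\langle\varphi\hat Yh,\varphi k\rangle=\langle\hat Yh,k\rangle=\langle Yh,k\rangle .$$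
So $M_\varphi^*YM_\varphi=Y$. If $X=Y+K$ with $K$ compact, then $M_\varphi^*XM_\varphi-X=M_\varphi^*KM_\varphi-K$ is compact. This is (1).

## Compression by powers of the shift, and where it gets stuck

Now assume (1) of Theorem 2 and write
$$K_\varphi:=M_\varphi^*XM_\varphi-X\qquad(\varphi\text{ inner on }\mathbb D),$$
a compact operator. The sensible first move is to produce $Y$ as a limit of the operators $S^{*n}XS^n$. By (A2) there are $n_j\to\infty$ with $S^{*n_j}XS^{n_j}\to Y$ in WOT. For inner $\varphi$,
$$M_\varphi^*YM_\varphi=\lim_jS^{*n_j}M_\varphi^*XM_\varphi S^{n_j}=\lim_jS^{*n_j}(X+K_\varphi)S^{n_j}=Y,\tag{2}$$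
because $\langle K_\varphi S^{n_j}h,S^{n_j}k\rangle\to0$ by (A1). In particular $S^*YS=Y$. Put $X_0=X-Y$. Then
$$M_\varphi^*X_0M_\varphi-X_0=K_\varphi\ \text{ for all inner }\varphi,\qquad S^{*n_j}X_0S^{n_j}\to0\ \text{ in WOT}.\tag{3}$$
It remains to show that $X_0$ is compact. We know $X_0=S^{*n_j}X_0S^{n_j}-K_{z^{n_j}}$ with each $K_{z^{n_j}}$ compact, so $X_0$ is a limit of compact operators. But the limit is only in WOT, and WOT-limits of compact operators need not be compact.

This is a real obstruction. Take $D$ from the opening example and $n_j=\lfloor e^{\pi(j+1/2)}\rfloor$. Then $S^{*n_j}DS^{n_j}$ is diagonal with entries $\cos(\log(i+n_j+1))$, which tend to $0$ as $j\to\infty$ for each $i$. So $Y=0$, $X_0=D$, both parts of (3) hold with "finite Blaschke product" in place of "inner", and $D$ is not compact. Using the operators $K_\varphi$ one at a time, as compact operators and nothing more, leads nowhere. We need control of the norms $\|K_\varphi\|$.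

Two observations supply it. First, the set of all inner functions is a complete metric space in the $L^2$-metric, so Baire's theorem can turn "each $K_\varphi$ is compact" into "$\|K_\psi\|$ is small when $\psi$ is near the constant $1$". The finite Blaschke products alone are not complete. Second, inner functions near $1$ in $L^2$ can converge pointwise to a function $g$ that is not inner. *Example:* for $0<\rho<1$ the functions $\varphi_k(z)=\frac{z^k+\rho}{1+\rho z^k}$ are finite Blaschke products, converge to the constant $\rho$ on $\mathbb D$, and satisfy $\|\varphi_k-1\|_2^2=2-2\operatorname{Re}\varphi_k(0)=2-2\rho$. We shall see that the inequality $\|K_\psi\|\le\varepsilon$ survives such limits, in the form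
$$\|M_g^*X_0M_g-X_0\|\le2\varepsilon.$$
For $g=\rho$ this says only $(1-\rho^2)\|X_0\|\le2\varepsilon$, where $1-\rho$ must be small depending on $\varepsilon$: useless. But we may choose $g$ with $g(0)$ close to $1$ and $g$ zero at one point of the circle. Then $gh$ is small for $h$ concentrated near that point, so $\|X_0h\|$ is small, and an averaging over all points of the circle will do the rest.

## Baire's theorem gives norm control near the constant 1

**Step 1. For every $\varepsilon>0$ there is $\delta>0$ such that $\|K_\psi\|\le\varepsilon$ for every inner $\psi$ with $\|\psi-1\|_{L^2(\mathbb T)}<\delta$.** This step upgrades compactness to uniform smallness.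

Since the $M_\varphi$ commute,
$$K_{\varphi\psi}=M_\psi^*(X+K_\varphi)M_\psi-X=K_\psi+M_\psi^*K_\varphi M_\psi.\tag{4}$$

Let $\mathcal I$ be the set of inner functions on $\mathbb D$ with the $L^2(\mathbb T)$-metric. An $L^2$-limit of inner functions lies in $H^2(\mathbb D)$ and is unimodular a.e., being an a.e. limit along a subsequence; its holomorphic extension is then bounded by $1$, so it is inner. So $\mathcal I$ is closed in $H^2(\mathbb D)$, hence a complete metric space.

For compact $C$ and $r>0$ the set $\{\varphi\in\mathcal I:\|K_\varphi-C\|\le r\}$ is closed. Indeed, by (F2) the function $\varphi\mapsto\langle K_\varphi h,k\rangle=\langle X\varphi h,\varphi k\rangle-\langle Xh,k\rangle$ is continuous on $\mathcal I$ for all $h,k\in H$, and the condition says $|\langle(K_\varphi-C)h,k\rangle|\le r$ for all unit vectors $h,k$.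

By (A4) let $(C_i)$ be dense in the compact operators on $H$. Each $K_\varphi$ is compact, so $\mathcal I=\bigcup_i\{\varphi:\|K_\varphi-C_i\|\le\varepsilon/4\}$. By Baire's theorem one of these closed sets contains a ball: there are $\varphi_0\in\mathcal I$ and $\delta_0>0$ with
$$\|K_\varphi-K_{\varphi_0}\|\le\tfrac\varepsilon2\quad\text{whenever }\varphi\in\mathcal I,\ \|\varphi-\varphi_0\|_2<\delta_0 .$$

Now move the center from $\varphi_0$ to $1$. If $\|\psi-1\|_2<\delta_0$, then $\|\varphi_0\psi-\varphi_0\|_2=\|\psi-1\|_2<\delta_0$ since $|\varphi_0|=1$ a.e. So by (4) with $\varphi=\varphi_0$,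
$$\|K_\psi\|\le\|K_{\varphi_0\psi}-K_{\varphi_0}\|+\|K_{\varphi_0}-M_\psi^*K_{\varphi_0}M_\psi\|\le\tfrac\varepsilon2+\|K_{\varphi_0}-M_\psi^*K_{\varphi_0}M_\psi\|.$$
It remains to see that the last term tends to $0$ as $\psi\to1$ in $L^2$. It is at most
$$\|K_{\varphi_0}-M_\psi^*K_{\varphi_0}\|+\|K_{\varphi_0}-K_{\varphi_0}M_\psi\|,$$
and the second summand equals $\|K_{\varphi_0}^*-M_\psi^*K_{\varphi_0}^*\|$. Let $\psi_n\to1$ in $L^2$. Then $M_{\psi_n}^*\to1$ in SOT by (F2), hence by (A3) uniformly on the closures of the images of the unit ball under $K_{\varphi_0}$ and $K_{\varphi_0}^*$, which are compact sets. So both summands tend to $0$ along every such sequence, and there is $\delta\le\delta_0$ such that the last term is at most $\varepsilon/2$ when $\|\psi-1\|_2<\delta$.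

**Step 2. Splitting off $Y$.** This step reduces the theorem to an operator without shift-invariant part. It was done in (2) and (3): $X=Y+X_0$ with $S^*YS=Y$, and $X_0$ satisfies (3). The aim of the next three steps is to show that $X_0$ is compact.

## Carathéodory limits and the shift-invariant defect

**Step 3. If $\varepsilon,\delta$ are as in Step 1, then**
$$\|M_g^*X_0M_g-X_0\|\le2\varepsilon\quad\text{for all holomorphic }g:\mathbb D\to\overline{\mathbb D}\text{ with }2-2\operatorname{Re}g(0)<\delta^2.\tag{5}$$
The step carries the estimate of Step 1 from inner functions to their pointwise limits, which may be small on parts of the circle.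

By Carathéodory's theorem (Garnett, *Bounded Analytic Functions*, Thm. I.2.1) there are finite Blaschke products $\varphi_k\to g$ pointwise on $\mathbb D$. Since $\|\varphi_k-1\|_2^2=2-2\operatorname{Re}\int\varphi_k\,dm=2-2\operatorname{Re}\varphi_k(0)\to2-2\operatorname{Re}g(0)<\delta^2$, Step 1 and (3) give $\|M_{\varphi_k}^*X_0M_{\varphi_k}-X_0\|=\|K_{\varphi_k}\|\le\varepsilon$ for large $k$. Put $\zeta_k=\varphi_k-g$. Then $\|\zeta_k\|_\infty\le2$ and, by (F1), $\zeta_kh\to0$ weakly for each $h\in H$. In
$$M_{\varphi_k}^*X_0M_{\varphi_k}=M_g^*X_0M_g+M_g^*X_0M_{\zeta_k}+M_{\zeta_k}^*X_0M_g+M_{\zeta_k}^*X_0M_{\zeta_k}$$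
the two mixed terms tend to $0$ in WOT. The last term need not. By (A2), after passing to a subsequence it tends in WOT to some operator $Z$, the defect. Since norms do not increase in WOT-limits,
$$\|M_g^*X_0M_g+Z-X_0\|\le\varepsilon.\tag{6}$$

We now show that $Z$ is small. First, $Z$ is shift-invariant:
$$S^*ZS=\lim_kM_{\zeta_k}^*S^*X_0SM_{\zeta_k}=\lim_kM_{\zeta_k}^*(X_0+K_z)M_{\zeta_k}=Z,$$
because $K_z$ is compact and $\zeta_kh\to0$ weakly, so $\langle K_z\zeta_kh,\zeta_kk'\rangle\to0$ for all $h,k'\in H$ by (A1). Second, $X_0$ has no shift-invariant part in the sense of (3). So compress (6), taking $S^{*n_j}(\cdot)S^{n_j}$ of the operator inside the norm. As $M_g$ commutes with $S$ and $S^{*n_j}ZS^{n_j}=Z$,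
$$\|M_g^*(S^{*n_j}X_0S^{n_j})M_g+Z-S^{*n_j}X_0S^{n_j}\|\le\varepsilon.$$
Let $j\to\infty$. The first and third operators tend to $0$ in WOT by (3), so $\|Z\|\le\varepsilon$. With (6) this proves (5).

*Example.* The condition on $X_0$ is needed in this step. For $X_0=1$ and $g=\rho$ constant the defect is $Z=1-\rho^2$, because $M_{\varphi_k}^*M_{\varphi_k}=1$.

**The choice of $g$.** Choose $s>0$ with $2-\frac2{1+s}<\delta^2$ and put
$$\gamma(z)=\frac{1-z}{1+s-z},\qquad\gamma_t(z)=\gamma(e^{it}z)\quad(t\in\mathbb R).$$
$\gamma$ is holomorphic near $\overline{\mathbb D}$. On $\overline{\mathbb D}$ the number $w=1-z$ has $\operatorname{Re}w\ge0$, so $|w|\le|w+s|$ and $|\gamma|\le1$. Moreover $\gamma(1)=0$ and $\gamma_t(0)=\frac1{1+s}$. So (5) applies to every $\gamma_t$, and from $X_0h=(X_0-M_{\gamma_t}^*X_0M_{\gamma_t})h+M_{\gamma_t}^*X_0\gamma_th$ we get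
$$\|X_0h\|\le2\varepsilon\|h\|+\|X_0\|\,\|\gamma_th\|\qquad(h\in H,\ t\in\mathbb R).\tag{7}$$
Thus $X_0$ is small on functions concentrated near the point $e^{-it}$ where $\gamma_t$ vanishes, whatever $t$ is.

## Fejér averaging over the circle

A weakly null sequence need not concentrate anywhere. But $\sum_{i<N}e^{iti}S^ik$ is $k$ times a function that peaks at $e^{-it}$, and $X_0S^ik$ will be comparable with $X_0k$ up to compact operators. This is how (7) is used.

**Step 4. For some $N$ and all $k\in H$,**
$$\frac1N\sum_{i<N}\|X_0S^ik\|^2\le9\varepsilon^2\|k\|^2.\tag{8}$$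
This step turns (7) into a statement about all vectors.

Let $F_N(z)=N^{-1/2}\sum_{i=0}^{N-1}z^i$ and, for $k\in H$, $h_t=F_N(e^{it}z)k=N^{-1/2}\sum_{i<N}e^{iti}S^ik$. (The letter $i$ in the exponent appears once as the imaginary unit and once as the summation index.) By orthogonality of the functions $t\mapsto e^{iti}$, $0\le i<N$,
$$\frac1{2\pi}\int_0^{2\pi}\|X_0h_t\|^2dt=\frac1N\sum_{i<N}\|X_0S^ik\|^2,\qquad\frac1{2\pi}\int_0^{2\pi}\|h_t\|^2dt=\frac1N\sum_{i<N}\|S^ik\|^2=\|k\|^2.$$
Write $\gamma F_N=\sum_jc_jz^j$, which converges absolutely on $\overline{\mathbb D}$. Then $\gamma_th_t=(\gamma F_N)(e^{it}z)k=\sum_jc_je^{itj}S^jk$, so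
$$\frac1{2\pi}\int_0^{2\pi}\|\gamma_th_t\|^2dt=\sum_j|c_j|^2\|S^jk\|^2=\|k\|^2\int_{\mathbb T}|\gamma|^2|F_N|^2dm=:C_N\|k\|^2 .$$
Here $|F_N(e^{i\tau})|^2=\frac1N\frac{\sin^2(N\tau/2)}{\sin^2(\tau/2)}$ is the Fejér kernel: it has integral $1$ with respect to $m$ and tends to $0$ uniformly away from $\tau=0$. As $|\gamma|^2$ is continuous with $\gamma(1)=0$, $C_N\to0$.

Now square (7) for $h=h_t$, using $(a+b)^2\le2a^2+2b^2$, and average over $t$:
$$\frac1N\sum_{i<N}\|X_0S^ik\|^2\le\bigl(8\varepsilon^2+2\|X_0\|^2C_N\bigr)\|k\|^2 .$$
Choose $N$ with $2\|X_0\|^2C_N\le\varepsilon^2$. This is (8), with $N$ independent of $k$.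

**Step 5. $X_0$ is compact.** This step uses the compact operators $K_{z^i}$ to return from the shifted vectors $S^ik$ to $k$.

Let $k_n$ be unit vectors with $k_n\to0$ weakly. Fix $\varepsilon$ and the corresponding $N$. For each $i<N$, (3) with $\varphi=z^i$ gives $X_0=S^{*i}X_0S^i-K_{z^i}$, so
$$\|X_0k_n\|\le\|X_0S^ik_n\|+\|K_{z^i}k_n\|=\|X_0S^ik_n\|+o(1)\qquad(n\to\infty)$$
by (A1). All terms are bounded, so $\|X_0k_n\|^2\le\|X_0S^ik_n\|^2+o(1)$. Average over the finitely many $i<N$ and use (8): $\limsup_n\|X_0k_n\|^2\le9\varepsilon^2$. As $\varepsilon>0$ was arbitrary, $X_0k_n\to0$ in norm. By (A1) (a weakly null sequence can be normalized along any subsequence whose norms stay away from $0$), $X_0$ is compact. So $X=Y+X_0$ is the decomposition in (2) of Theorem 2. $\blacksquare$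

*Remark on the opening example.* Steps 2–5 use the conclusion of Step 1 only for finite Blaschke products. For $D$ all $K_\psi$ with $\psi$ a finite Blaschke product are compact and $Y=0$ along the sequence $n_j$ above, but $D$ is not compact. So Step 1 must fail for $D$ within this class: there are $\varepsilon>0$ and finite Blaschke products $\psi_k\to1$ in $L^2$ with $\|K_{\psi_k}\|>\varepsilon$ for all $k$. The completeness of $\mathcal I$ in Step 1 is what excludes this.

## An inner function on the ball as a shift

To use Theorem 2 on the ball, we need a pure isometry of the form $T_\theta$, and we need to know what becomes of $M_\varphi$ under the Wold unitary.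

**Lemma C.** Let $\theta$ be a nonconstant inner function on $\mathbb B_d$ with $\theta(0)=0$. Then $\varphi\circ\theta$ is inner for every inner $\varphi$ on $\mathbb D$. Further, $V=T_\theta$ is a pure isometry, and with $E=\ker T_\theta^*$ and the Wold unitary
$$W:H^2(\mathbb D;E)\to H^2(\mathbb B_d),\qquad W\Bigl(\sum z^ne_n\Bigr)=\sum\theta^ne_n,$$
we have $WM_\varphi W^*=T_{\varphi\circ\theta}$ for every inner $\varphi$ on $\mathbb D$. Moreover $V^n\to0$ in WOT.

*Proof.* **The measure carried over by $\theta$.** For $n\ge1$, $\int\theta^nd\sigma=\theta(0)^n=0$, and by conjugation the same holds for $\bar\theta^n$. So the image of $\sigma$ under the boundary function of $\theta$ has the Fourier coefficients of $m$: $\theta$ transports $\sigma$ to $m$.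

**$\varphi\circ\theta$ is inner.** On $\mathbb B_d$ we have $|\theta|<1$ by the maximum principle, so $\varphi\circ\theta$ is defined and holomorphic. Put $\varphi_r(z)=\varphi(rz)$, $r<1$. Its power series converges uniformly on $\overline{\mathbb D}$, so $\varphi_r\circ\theta$ is bounded holomorphic with boundary function $\varphi_r(\theta(\cdot))$. By transport of measure, for boundary functions,
$$\int|\varphi_r\circ\theta-\varphi\circ\theta|^2d\sigma=\int|\varphi_r-\varphi|^2dm\to0\qquad(r\to1).$$
Hence the function $\varphi(\theta(\cdot))$ on the sphere lies in $H^2(\mathbb B_d)$, and its holomorphic extension is the pointwise limit of $\varphi(r\theta(z))$, that is, $\varphi\circ\theta$. So the boundary function of $\varphi\circ\theta$ is $\varphi(\theta(\cdot))$, which is unimodular a.e. because $\theta$ transports $\sigma$ to $m$.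

**Purity.** $V$ is an isometry since $|\theta|=1$ a.e. If $h\in\bigcap_nV^nH^2(\mathbb B_d)$, write $h=\theta^nh_n$. Then $\|h_n\|=\|h\|$ and $|h(z)|\le|\theta(z)|^nc_z\|h\|\to0$ for each $z\in\mathbb B_d$. So $h=0$.

**Transport of $M_\varphi$.** By Wold, $W$ is unitary and $WM_zW^*=V$. For $r<1$ and $\varphi=\sum a_nz^n$, the series $M_{\varphi_r}=\sum a_nr^nM_z^n$ converges in norm, so $WM_{\varphi_r}W^*=\sum a_nr^nT_\theta^n=T_{\varphi_r\circ\theta}$. Let $r\to1$. By (F2) the left side tends to $WM_\varphi W^*$ and the right side to $T_{\varphi\circ\theta}$, both in SOT. Finally $V^n=WS^nW^*\to0$ in WOT by (F1). $\square$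

So under the hypothesis of Theorem 1, Theorem 2 will give $X=Y+K$ with $T_\theta^*YT_\theta=Y$. This does not yet make $Y$ a Toeplitz operator. On the disc take $\theta=z^2$ and $Y=\operatorname{diag}(1,0,1,0,\dots)$: moving two steps along the diagonals changes nothing, so $T_\theta^*YT_\theta=Y$, yet $Y$ is not constant along its main diagonal. More inner functions must enter, enough to generate $L^\infty(\sigma)$.

## Which invariance characterizes Toeplitz operators on the ball

**Lemma A.** Let $\mathcal C$ be a set of inner functions with $W^*(M_\psi:\psi\in\mathcal C)=L^\infty(\sigma)$. If $T_\psi^*YT_\psi=Y$ for all $\psi\in\mathcal C$, then $Y=T_f$ for some $f\in L^\infty(\sigma)$ with $\|f\|_\infty\le\|Y\|$.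

*Proof.* The plan is the one used for (2)⇒(1) in Theorem 2: extend $Y$ to $L^2(\sigma)$ and show that the extension commutes with $L^\infty(\sigma)$.

**The extension.** Let $\Sigma\ni1$ be the multiplicative semigroup generated by $\mathcal C$ and $1$. Then $T_\chi^*YT_\chi=Y$ for $\chi\in\Sigma$. Let $D_\Sigma=\bigcup_{\chi\in\Sigma}\bar\chi H^2$, where $H^2=H^2(\mathbb B_d)$. It is a linear subspace of $L^2(\sigma)$ because $\bar\chi_1H^2\cup\bar\chi_2H^2\subset\overline{\chi_1\chi_2}H^2$; for the same reason, finitely many elements of $D_\Sigma$ can be written with one common $\chi$. Put $B(\bar\chi h,\bar\chi k)=\langle Yh,k\rangle$. This is well defined: if $\bar\chi_1h=\bar\chi_2h'$ and $\bar\chi_1k=\bar\chi_2k'$, then multiplying by $\chi_1\chi_2$ gives $\chi_2h=\chi_1h'$ and $\chi_2k=\chi_1k'$, so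
$$\langle Yh,k\rangle=\langle Y\chi_2h,\chi_2k\rangle=\langle Y\chi_1h',\chi_1k'\rangle=\langle Yh',k'\rangle .$$
Since $|B(x,y)|\le\|Y\|\|x\|\|y\|$, there is $\hat Y\in B(L)$, $L=\overline{D_\Sigma}$, with $\|\hat Y\|\le\|Y\|$ and $\langle\hat Yx,y\rangle=B(x,y)$ on $D_\Sigma$.

**$L$ is everything.** For $\psi\in\mathcal C$ we have $\psi\bar\chi h=\bar\chi(\psi h)$ and $\bar\psi\bar\chi h=\overline{\psi\chi}h$, so $L$ is invariant under $M_\psi$ and $M_{\bar\psi}=M_\psi^*$. Hence the projection $P_L$ commutes with these operators, and therefore with the von Neumann algebra $L^\infty(\sigma)$ they generate. As $1\in L$, $L$ contains $L^\infty(\sigma)\cdot1$, which is dense. So $L=L^2(\sigma)$.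

**$\hat Y$ is a multiplication.** For $x=\bar\chi h$, $y=\bar\chi k$ we have $\langle\hat Y\bar\psi x,\bar\psi y\rangle=B(\overline{\psi\chi}h,\overline{\psi\chi}k)=\langle Yh,k\rangle=\langle\hat Yx,y\rangle$. Since $M_{\bar\psi}$ is unitary on $L^2(\sigma)$, $\hat Y$ commutes with $M_\psi$ and $M_\psi^*$ for $\psi\in\mathcal C$, hence with $L^\infty(\sigma)$. This algebra is maximal abelian, so $\hat Y=M_f$ with $f\in L^\infty(\sigma)$ and $\|f\|_\infty=\|\hat Y\|\le\|Y\|$. For $h,k\in H^2$, $\langle Yh,k\rangle=B(h,k)=\langle fh,k\rangle$, that is, $Y=T_f$. $\square$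

The example with $\theta=z^2$ shows that Lemma A fails for $\mathcal C=\{z^2\}$ on the disc. So we must produce generating sets on the ball, where we know nothing about inner functions except that a nonconstant one exists. The idea is to rotate one inner function and to extract its linear part by averaging.

**Lemma B.** There is a countable set $\mathcal C$ of inner functions on $\mathbb B_d$ with $W^*(M_\psi:\psi\in\mathcal C)=L^\infty(\sigma)$. In particular the set of all inner functions has this property.

*Proof.* **Composition with an automorphism keeps inner functions inner.** Let $\vartheta$ be an inner function and $\phi$ an automorphism of $\mathbb B_d$. Recall that $\phi$ is holomorphic near $\overline{\mathbb B}_d$ and restricts to a diffeomorphism of the sphere. So $\phi|_{\partial\mathbb B_d}$ transports $\sigma$ to a measure with bounded density, and preimages of null sets are null. Put $\psi=\vartheta\circ\phi$ and, for $r<1$, $\vartheta_r(z)=\vartheta(rz)$. Then $\vartheta_r\circ\phi$ is continuous on $\overline{\mathbb B}_d$ and holomorphic inside, and $\vartheta_r\to\vartheta$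 in $L^2(\sigma)$ implies $\vartheta_r\circ\phi\to\vartheta\circ\phi|_{\partial\mathbb B_d}$ in $L^2(\sigma)$. So this limit lies in $H^2(\mathbb B_d)$, and its holomorphic extension is the pointwise limit of $\vartheta(r\phi(z))$, that is, $\psi$. Hence the boundary function of $\psi$ is $\vartheta\circ\phi|_{\partial\mathbb B_d}$, which is unimodular a.e.

**An inner function with nonzero linear part at $0$.** Let $\vartheta$ be nonconstant, $a\in\mathbb B_d$ with $d\vartheta(a)\ne0$, $\phi$ an automorphism with $\phi(0)=a$, and $\psi=\vartheta\circ\phi$. The linear part of $\psi$ at $0$ is $\ell=d\psi(0)=d\vartheta(a)\circ d\phi(0)\ne0$, since $d\phi(0)$ is invertible.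

**All rotations of $\psi$.** Let $G_0$ be a countable dense subset of the unitary group $U(d)$, $\mathcal C=\{\psi\circ U:U\in G_0\}$ and $\mathcal W=W^*(M_\chi:\chi\in\mathcal C)\subset L^\infty(\sigma)$. Each $\psi\circ U$ is inner. If $U_n\to U$, then $\psi\circ U_n\to\psi\circ U$ in $L^2(\sigma)$ (approximate $\psi$ in $L^2(\sigma)$ by continuous functions; rotations preserve $\sigma$), and all these functions are bounded by $1$, so $M_{\psi\circ U_n}\to M_{\psi\circ U}$ in SOT by (F2). Thus $M_{\psi\circ U}\in\mathcal W$ for all $U\in U(d)$.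

**Extracting the linear part.** For $r<1$ and $|\zeta|=1$ the function $\lambda\mapsto\psi(\lambda U\zeta)$ has first Taylor coefficient $\ell(U\zeta)$, so
$$\frac1{2\pi}\int_0^{2\pi}e^{-it}\psi(re^{it}U\zeta)\,dt=r\,\ell(U\zeta).$$
Multiply by $u\bar v$ with $u,v\in L^2(\sigma)$, integrate over the sphere, use Fubini, and let $r\to1$ by dominated convergence (the radial limits exist a.e., and $|u\bar v|$ is an integrable bound):
$$\frac1{2\pi}\int_0^{2\pi}e^{-it}\langle M_{\psi\circ(e^{it}U)}u,v\rangle\,dt=\langle M_{\ell\circ U}u,v\rangle.\tag{9}$$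
Let $A\in\mathcal W'$. Each $M_{\psi\circ(e^{it}U)}$ lies in $\mathcal W$ and commutes with $A$, so (9) for the pairs $(Au,v)$ and $(u,A^*v)$ gives $\langle M_{\ell\circ U}Au,v\rangle=\langle M_{\ell\circ U}u,A^*v\rangle=\langle AM_{\ell\circ U}u,v\rangle$. So $M_{\ell\circ U}\in\mathcal W''=\mathcal W$.

**Conclusion.** Write $\ell(z)=\langle z,c\rangle$ with $c\ne0$. Then $\ell\circ U(z)=\langle z,U^*c\rangle$, and the vectors $U^*c$ fill a sphere, so the forms $\ell\circ U$ span all linear forms. Hence $M_{z_1},\dots,M_{z_d}\in\mathcal W$. By Stone–Weierstrass $\mathcal W\supset C(\partial\mathbb B_d)$, which is weak-$*$ dense in $L^\infty(\sigma)$. So $\mathcal W=L^\infty(\sigma)$. $\square$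

## Removing the compact remainder: proof of Theorems 1 and 3

Necessity was shown after (1), once we know that the functions $\varphi\circ\theta$ in Theorem 3 are inner; this is part of the first step below. The existence of countable $\mathcal C$ is Lemma B. For sufficiency in both theorems, let $\theta$ be a nonconstant inner function and let $\mathcal C$ generate $L^\infty(\sigma)$; for Theorem 1 take any nonconstant $\theta$ and let $\mathcal C$ be the set of all inner functions, which generates by Lemma B. Assume that $T_\eta^*XT_\eta-X$ is compact for all $\eta\in\{\varphi\circ\theta:\varphi\text{ inner on }\mathbb D\}\cup\mathcal C$.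

**Reduction to $\theta(0)=0$.** This is needed for Lemma C. As $\theta$ is not constant, $|\theta(0)|<1$. Let $b$ be the disc automorphism $b(w)=\frac{w-\theta(0)}{1-\overline{\theta(0)}w}$. It is holomorphic near $\overline{\mathbb D}$ and maps $\mathbb T$ to $\mathbb T$, so $b\circ\theta$ is inner, nonconstant, and vanishes at $0$. By the first part of the proof of Lemma B with $d=1$, $\varphi\mapsto\varphi\circ b^{-1}$ maps inner functions on $\mathbb D$ to inner functions, with inverse $\varphi\mapsto\varphi\circ b$. Since $\varphi\circ\theta=(\varphi\circ b^{-1})\circ(b\circ\theta)$, the family $\{\varphi\circ\theta\}$ does not change when $\theta$ is replaced by $b\circ\theta$, and by Lemma C it consists of inner functions. So we may assume $\theta(0)=0$.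

**Splitting along $V=T_\theta$.** This step finds the candidate for the Toeplitz part. With $W$ from Lemma C, $M_\varphi^*(W^*XW)M_\varphi-W^*XW=W^*(T_{\varphi\circ\theta}^*XT_{\varphi\circ\theta}-X)W$ is compact for every inner $\varphi$ on $\mathbb D$. So $W^*XW$ satisfies (1) of Theorem 2, and transporting (2) back gives
$$X=Y+K,\qquad V^*YV=Y,\qquad K\text{ compact}.$$

**$Y$ is invariant under every $\psi\in\mathcal C$.** This is the point where a condition modulo compact operators becomes an exact identity. The operator
$$R:=T_\psi^*YT_\psi-Y=(T_\psi^*XT_\psi-X)-(T_\psi^*KT_\psi-K)$$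
is compact. Since $V$ commutes with $T_\psi$ and $V^*YV=Y$, we have $V^*RV=T_\psi^*V^*YVT_\psi-V^*YV=R$. Iterating, $\langle Rh,k\rangle=\langle RV^nh,V^nk\rangle$ for all $n$ and all $h,k$. But $V^nh\to0$ weakly and $R$ is compact, so the right side tends to $0$ by (A1). Hence $R=0$, that is, $T_\psi^*YT_\psi=Y$ for all $\psi\in\mathcal C$.

**Conclusion.** By Lemma A, $Y=T_f$ with $f\in L^\infty(\sigma)$, so $X=T_f+K$. This proves sufficiency in Theorems 1 and 3.

**Uniqueness and the norm estimate.** Let $X=T_f+K$, let $L$ be compact, and let $V=T_\theta$ with $\theta$ as in Lemma C. Then by (1) and (A1)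
$$V^{*n}(X+L)V^n=T_f+V^{*n}(K+L)V^n\to T_f\quad\text{in WOT}.$$
With $L=0$ this shows that $T_f$, and hence also $K=X-T_f$, is determined by $X$. In general it gives $\|T_f\|\le\|X+L\|$, so $\|T_f\|\le\|X\|_e$. To recover $f$ from $T_f$, apply Lemma A to $Y=T_f$ with $\mathcal C$ the set of all inner functions; (1) gives the hypothesis. We obtain $f'$ with $T_{f'}=T_f$ and $\|f'\|_\infty\le\|T_f\|$, where $M_{f'}=\hat Y$ is determined by its values $\langle\hat Y\bar\chi h,\bar\chi k\rangle=\langle T_fh,k\rangle$ on a dense subspace. But $M_f$ satisfies the same relation, because $|\chi|=1$ a.e. So $f'=f$, $f$ is unique, and $\|f\|_\infty\le\|T_f\|\le\|X\|_e$. $\blacksquare$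

*Remark (polydisc).* The same proof applies to $H^2(\mathbb D^d)\subset L^2(\mathbb T^d)$ with $V=T_{z_1}$ and $\mathcal C=\{z_1,\dots,z_d\}$. Here $V$ is a pure isometry, $E=\ker V^*$ consists of the functions that do not depend on $z_1$, and $WM_\varphi W^*=T_{\varphi(z_1)}$ is immediate. The functions $z_1,\dots,z_d$ generate $L^\infty(\mathbb T^d)$ by Stone–Weierstrass. Lemma A and the three steps after the reduction to $\theta(0)=0$ can then be repeated word for word, with no appeal to the existence theorem for inner functions on the ball. So $X\in B(H^2(\mathbb D^d))$ is Toeplitz plus compact if and only if $T_\eta^*XT_\eta-X$ is compact for $\eta=\varphi(z_1)$ ($\varphi$ inner on $\mathbb D$) and $\eta=z_2,\dots,z_d$.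

## Countably many tests are never enough

Theorem 3 replaces the family of all inner functions by the compositions with one fixed $\theta$ and a countable set. We now prove Theorem 4, which says that countably many tests can never be enough. The model is the opening example: there $D$ almost commutes with $S$ because its entries vary slowly, and slow variation against countably many operators can always be arranged. The tool is Arveson's theorem on quasicentral approximate units (Duke Math. J. 44 (1977)). We include the proof of the case we need. Write $[A,B]=AB-BA$.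

**Lemma D.** Let $H$ be an infinite-dimensional separable Hilbert space and $A_1,A_2,\dots\in B(H)$. There are finite-rank operators $0\le u_1\le u_2\le\dots\le1$ with $u_n\to1$ in SOT and $\|[u_n,A_i]\|\to0$ as $n\to\infty$ for every $i$.

*Proof.* Let $(p_k)$ be an increasing sequence of finite-rank projections with $p_k\to1$ in SOT.

**Small commutators in the convex hull.** We show: for all $N,n$ and $\varepsilon>0$ there is $u\in\operatorname{conv}\{p_k:k\ge N\}$ with $\|[u,A_i]\|<\varepsilon$ for $i\le n$. The commutators $[p_k,A_i]$ have finite rank. The dual of the space $\mathcal K$ of compact operators is the trace class, and for trace class $C$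
$$\operatorname{tr}([p_k,A_i]C)=\operatorname{tr}\bigl(p_k(A_iC-CA_i)\bigr)\to\operatorname{tr}(A_iC-CA_i)=0\qquad(k\to\infty).$$
So $([p_k,A_1],\dots,[p_k,A_n])\to0$ weakly in the Banach space $\mathcal K^n$. Thus $0$ is in the weak closure of the convex set $\{([u,A_1],\dots,[u,A_n]):u\in\operatorname{conv}\{p_k:k\ge N\}\}$, and by Mazur's theorem in its norm closure.

**Monotone choice.** Choose $u_1$ in the convex hull with $\|[u_1,A_1]\|\le1$. Given $u_n$, choose $N\ge n+1$ so large that $p_N$ dominates the range of $u_n$, and then $u_{n+1}\in\operatorname{conv}\{p_k:k\ge N\}$ with $\|[u_{n+1},A_i]\|\le\frac1{n+1}$ for $i\le n+1$. As $0\le u_n\le1$ and $u_n=p_Nu_np_N$, we have $u_{n+1}\ge p_N\ge u_n$. Moreover $0\le1-u_{n+1}\le1-p_{n+1}$, so $\|(1-u_{n+1})h\|^2\le\langle(1-u_{n+1})h,h\rangle\to0$. $\square$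

*Example.* On $H^2(\mathbb D)$ with $A_1=S$, the projections $p_n$ onto $\operatorname{span}\{1,\dots,z^{n-1}\}$ do not work: $[p_n,S]z^{n-1}=p_nz^n-z^n=-z^n$, so $\|[p_n,S]\|\ge1$. But $u_n=\frac1n\sum_{k=1}^np_k$ is diagonal with entries $\max(1-\frac in,0)$, which change by at most $\frac1n$ from one $i$ to the next, so $\|[u_n,S]\|\le\frac1n$.

*Proof of Theorem 4.* Put $H=H^2(\mathbb B_d)$. We may assume $1\in\mathcal C$. Let $(\psi_i)$ be a sequence in $\mathcal C$ that is sup-norm dense in $\mathcal C$, let $(h_i)$ be dense in $H$, and let $V=T_\theta$ with $\theta$ as in Lemma C (compose a nonconstant inner function with a disc automorphism, as above). Let $(u_n)$ be as in Lemma D for the operators $T_{\psi_i}$.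

**The blocks.** We build $X$ as a sum of finite-rank pieces $b_j=u_{q_j}-u_{a_j}$. They must be of size at least $\frac12$ somewhere, so that $X$ is not compact, and must leave gaps which the vectors $V^{n_j}h_i$ fall into, so that $X$ has no Toeplitz part. Choose inductively $a_1<q_1<a_2<q_2<\cdots$, unit vectors $e_j$, and $n_j\ge j$ as follows.

* (a) $a_j$ is so large that $\|[u_n,T_{\psi_i}]\|\le2^{-j}$ for all $n\ge a_j$ and $i\le j$ and, if $j\ge2$, $a_j>q_{j-1}$ and $\langle(1-u_{a_j})V^{n_{j-1}}h_i,V^{n_{j-1}}h_i\rangle\le\frac1{j-1}$ for $i\le j-1$. This is possible since $u_n\to1$ in SOT.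
* (b) $e_j$ is a unit vector in $\ker u_{a_j}$, which is nonzero since $u_{a_j}$ has finite rank, and $q_j>a_j$ is such that $\langle u_{q_j}e_j,e_j\rangle\ge\frac12$.
* (c) $n_j\ge j$ is such that $\langle\sum_{l\le j}b_lV^{n_j}h_i,V^{n_j}h_i\rangle\le\frac1j$ for $i\le j$. This is possible because $\sum_{l\le j}b_l$ has finite rank and $V^n\to0$ in WOT.

Since the $u_n$ increase, $b_j\ge0$. Telescoping with $u_{q_l}\le u_{a_{l+1}}$,
$$\sum_{l\le M}b_l\le u_{q_M}\le1,\qquad\sum_{j<l\le M}b_l\le u_{q_M}-u_{a_{j+1}}\le1-u_{a_{j+1}}\quad(j<M).\tag{10}$$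
So the partial sums of $\sum b_l$ increase and are bounded by $1$; $X=\sum_lb_l$ converges in SOT and $0\le X\le1$.

**Commutators.** This part shows that $X$ passes all tests in $\mathcal C$. For $l\ge i$, (a) gives $\|[b_l,T_{\psi_i}]\|\le2\cdot2^{-l}$, since $q_l,a_l\ge a_l$. So $[X,T_{\psi_i}]=\sum_l[b_l,T_{\psi_i}]$ converges in norm, and it is compact because every $b_l$ has finite rank. If $\psi\in\mathcal C$ is a sup-norm limit of some of the $\psi_i$, then $[X,T_\psi]$ is the norm limit of the corresponding $[X,T_{\psi_i}]$, hence compact. As $T_\psi^*T_\psi=1$, $T_\psi^*XT_\psi-X=T_\psi^*[X,T_\psi]$ is compact too.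

**$X$ is not compact.** We have $\langle Xe_j,e_j\rangle\ge\langle b_je_j,e_j\rangle=\langle u_{q_j}e_j,e_j\rangle\ge\frac12$. Also $e_j\to0$ weakly: for $i\le j$, $0\le u_{a_i}\le u_{a_j}$ gives $\langle u_{a_i}e_j,e_j\rangle=0$, so $u_{a_i}e_j=0$ and $\langle e_j,u_{a_i}h\rangle=0$ for all $j\ge i$ and $h\in H$, while the vectors $u_{a_i}h$ are dense because $u_{a_i}h\to h$. By (A1), $X$ is not compact.

**$X$ is not Toeplitz plus compact.** Let $i\le j$. Split $X$ into $\sum_{l\le j}b_l$ and the rest, which is at most $1-u_{a_{j+1}}$ by (10). Then (c) for $j$ and (a) for $j+1$ give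
$$\|X^{1/2}V^{n_j}h_i\|^2=\langle XV^{n_j}h_i,V^{n_j}h_i\rangle\le\tfrac1j+\tfrac1j=\tfrac2j .$$
So $X^{1/2}V^{n_j}h_i\to0$ for every $i$. The operators $X^{1/2}V^{n_j}$ are bounded by $1$ and $(h_i)$ is dense, so $X^{1/2}V^{n_j}\to0$ in SOT and $V^{*n_j}XV^{n_j}\to0$ in WOT. If $X=T_f+K$ with $K$ compact, then, as $n_j\to\infty$, $V^{*n_j}XV^{n_j}=T_f+V^{*n_j}KV^{n_j}\to T_f$ in WOT. Thus $T_f=0$ and $X=K$ is compact, a contradiction. $\blacksquare$
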